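\title{Classical solutions of semilinear polyharmonic Dirichlet problems under a sign condition}

\begin{abstract}
We consider the Dirichlet problem for $(-\Delta)^m u+g(x,u)=f$ in a bounded smooth domain of $\mathbb R^n$, with $m\ge2$, $n\ge 2m$, H\"older continuous data, and a nonlinearity that satisfies $g(x,s)s\ge0$ but no growth condition. For $m=1$ the maximum principle gives a classical solution. We show that for $m\ge2$ the answer depends on the dimension. If $m=2$, $n\ge9$, or $m\ge3$, $n\ge 2m+3$, then on every bounded smooth domain there are $f\in C_c^\infty(\Omega)$ and a monotone nonlinearity $g(x,s)=A(x)s^p$ for which no classical solution exists. If $n\le 2m+2$ or $(m,n)=(2,7)$, a classical solution always exists, with a bound independent of $g$. The pair $(m,n)=(2,8)$ is left undecided. The counterexample is a singular solution built from alternating charges on a geometric sequence of spheres. The existence result rests on a positivity inequality with the fundamental solution as weight.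
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $m\ge2$ and $n\ge2m$ be integers, let $\Omega\subset\mathbb R^n$ be a bounded domain with smooth boundary and exterior unit normal $\nu$, and fix $\gamma\in(0,1)$. Let $f\in C^{0,\gamma}(\overline\Omega)$, and let $g\in C^{0,\gamma}_{\mathrm{loc}}(\overline\Omega\times\mathbb R)$, which means that $g$ is $\gamma$-H\"older continuous on $\overline\Omega\times[-M,M]$ for every $M>0$. We study the problem
\begin{equation}\label{eq:P}
(-\Delta)^mu+g(x,u)=f\quad\text{in }\Omega,\qquad \Big(\frac{\partial}{\partial\nu}\Big)^ku=0\quad\text{on }\partial\Omega,\quad k=0,\dots,m-1,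
\end{equation}
under the sign condition
\begin{equation}\label{eq:sign}
g(x,s)\,s\ge0\qquad\text{for all }x\in\overline\Omega,\ s\in\mathbb R .
\end{equation}
Here $(\partial/\partial\nu)^ku=\nabla^ku(\nu,\dots,\nu)$, where $\nabla^ku$ is the symmetric $k$-linear form of the $k$-th derivatives of $u$. We write $C_0^{m-1}(\overline\Omega)$ for the functions in $C^{m-1}(\overline\Omega)$ that satisfy the boundary conditions in \eqref{eq:P}, and we say that such functions have \emph{zero Dirichlet data}. A \emph{classical solution} of \eqref{eq:P} is a function $u\in C^{2m}(\Omega)\cap C_0^{m-1}(\overline\Omega)$ that satisfies the differential equation at every point of $\Omega$.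

\begin{quote}
\textbf{Question.} Does \eqref{eq:P} have a classical solution for every $m\ge2$, every $n\ge2m$, every bounded smooth domain $\Omega\subset\mathbb R^n$, every $f\in C^{0,\gamma}(\overline\Omega)$ and every $g\in C^{0,\gamma}_{\mathrm{loc}}(\overline\Omega\times\mathbb R)$ that satisfies \eqref{eq:sign}, with no condition on the growth of $g$?
\end{quote}

The question is posed in \cite{Source}, where it is described as open. For $m=1$ a classical solution exists; this follows from the maximum principle. For higher order, Grunau, and Grunau and Sweers, showed that \eqref{eq:P} has a solution $u\in C^{2m,\gamma}(\Omega)\cap W^{m,2}_0(\Omega)$ if $g$ satisfies \eqref{eq:sign} and, in addition, suitable growth conditions of the form $g(x,s)\le c(1+|s|^\sigma)$, with restrictions on $\sigma$ that depend on $n$ and $m$.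

Since $g$ is well behaved on bounded sets of $s$, everything depends on an a priori bound for $\|u\|_\infty$. Once such a bound is available, linear theory and a fixed point theorem give a solution (Section~\ref{sec:existence}). What \eqref{eq:sign} offers toward a bound is the pointwise inequality
\begin{equation}\label{eq:pointwise}
u\,(-\Delta)^mu\le fu ,
\end{equation}
from which $g$ has disappeared. For $m=1$ it says that $-\Delta u\le\|f\|_\infty$ where $u>0$ and $-\Delta u\ge-\|f\|_\infty$ where $u<0$, and the maximum principle bounds $u$. For any $m$, integrating \eqref{eq:pointwise} over $\Omega$ bounds the energy $\int_\Omega|\nabla^mu|^2$, and for $n<2m$ the Sobolev embedding $W^{m,2}_0(\Omega)\subset C^0(\overline\Omega)$ again bounds $u$. The range $m\ge2$, $n\ge2m$ is the one in which neither argument applies. In both arguments the term $g$ only pushes $u$ toward zero and the bound does not depend on $g$, so one might guess that the answer is yes. It is no.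

\begin{theorem}\label{thm:non}
Let $m=2$ and $n\ge9$, or $m\ge3$ and $n\ge2m+3$. Let $\Omega\subset\mathbb R^n$ be any bounded smooth domain and let $N\in\mathbb N$. Then there are $f\in C_c^\infty(\Omega)$, an odd integer $p\ge3$ and a function $0\le A\in C^N(\mathbb R^n)$ such that $g(x,s)=A(x)s^p$ is locally H\"older continuous, is nondecreasing in $s$ and satisfies \eqref{eq:sign}, and such that \eqref{eq:P} has no classical solution.
\end{theorem}

In low dimensions the guess is correct.

\begin{theorem}\label{thm:exist}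
Let $m\ge2$ and $n\in\{2m,2m+1,2m+2\}$, or let $(m,n)=(2,7)$. Then for every bounded smooth domain $\Omega\subset\mathbb R^n$, every $f\in C^{0,\gamma}(\overline\Omega)$ and every $g\in C^{0,\gamma}_{\mathrm{loc}}(\overline\Omega\times\mathbb R)$ with \eqref{eq:sign}, problem \eqref{eq:P} has a solution $u\in C^{2m,\gamma}(\overline\Omega)$, and $\|u\|_\infty\le C(m,n,\operatorname{diam}\Omega)\,\|f\|_\infty$ with $C$ independent of $g$.
\end{theorem}

The two theorems cover every pair $(m,n)$ except one.

\begin{corollary}\label{cor:iff}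
Let $m\ge2$, $n\ge2m$ and $(m,n)\ne(2,8)$. Problem \eqref{eq:P} has a classical solution for all $\Omega$, $f$, $g$ as in the Question if and only if $n\le2m+2$ or $(m,n)=(2,7)$.
\end{corollary}

Both proofs take place near a single point, in the coordinate $t=\log|x|$, in which $|x|^{2m}(-\Delta)^m$ has constant coefficients (Section~\ref{sec:log}). For Theorem~\ref{thm:non} we construct an unbounded function $v$ of finite energy with $v\,(-\Delta)^mv\le0$ near the origin. Section~\ref{sec:spheres} shows by hand, for $m=2$, how such a function arises and why $n\ge9$ is needed, and Section~\ref{sec:profile} gives the construction. After the necessary facts on the linear Dirichlet problem (Section~\ref{sec:linear}), Section~\ref{sec:non} turns $v$ into an unbounded solution of a monotone problem and shows that it excludes classical solutions. For Theorem~\ref{thm:exist} we integrate \eqref{eq:pointwise} against the fundamental solution of $(-\Delta)^m$. The tool is weighted positivity in the sense of Maz'ya \cite{Mazya}, of which Section~\ref{sec:positivity}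 gives a direct proof. Section~\ref{sec:28} explains why both methods stop at $(2,8)$.

\section{The polyharmonic operator in logarithmic coordinates}\label{sec:log}

Throughout the paper
\[
d=n-2m,\qquad a=\frac d2 .
\]
For $x\ne0$ we write $x=e^t\xi$ with $t=\log|x|$ and $\xi\in\mathbb S=S^{n-1}$, and we put $r=|x|$ and $D=d/dt=r\partial_r$. Then $dx=e^{nt}\,dt\,dS(\xi)$. A dilation of $x$ is a translation of $t$, and $r^2\Delta$ commutes with dilations. Indeed, $\Delta=\partial_r^2+\frac{n-1}r\partial_r+r^{-2}\Delta_{\mathbb S}$ and $r^2\partial_r^2=D^2-D$ give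
\begin{equation}\label{eq:polar1}
r^2\Delta=D^2+(n-2)D+\Delta_{\mathbb S},
\end{equation}
where $\Delta_{\mathbb S}$ is the Laplace--Beltrami operator of the sphere. Recall that a spherical harmonic $Y$ of degree $k\ge0$ satisfies $\Delta_{\mathbb S}Y=-k(k+n-2)Y$, that those of degree $0$ are the constants, and that $L^2(\mathbb S)$ has an orthonormal basis of real spherical harmonics. We use repeatedly the shift rule
\begin{equation}\label{eq:shift}
Q(D)\big(e^{ct}w\big)=e^{ct}\,Q(D+c)\,w
\end{equation}
for polynomials $Q$ and $c\in\mathbb R$. For $k\ge0$ define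
\begin{equation}\label{eq:Sk}
S_k(z)=\prod_{j=0}^{m-1}(k+2j-z)(k+d+2j+z).
\end{equation}

\begin{lemma}\label{lem:polar}
Let $u\in C^\infty(\mathbb R^n\setminus\{0\})$, let $Y$ be a spherical harmonic of degree $k$, and put $u_Y(t)=\int_{\mathbb S}u(e^t\xi)Y(\xi)\,dS(\xi)$. Then $\big((-\Delta)^mu\big)_Y=e^{-2mt}S_k(D)\,u_Y$. In particular, for $w\in C^\infty(\mathbb R)$ and $\alpha\in\mathbb R$,
\begin{equation}\label{eq:radial}
(-\Delta)^m\big(|x|^{-\alpha}w(\log|x|)\big)=|x|^{-\alpha-2m}\,\big(S_0(D-\alpha)w\big)(\log|x|).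
\end{equation}
\end{lemma}

\begin{proof}
Let $Q(z)=-z^2-(n-2)z+k(k+n-2)=(k-z)(k+n-2+z)$. By \eqref{eq:polar1} and the symmetry of $\Delta_{\mathbb S}$ on $L^2(\mathbb S)$ we have $(-\Delta u)_Y=e^{-2t}Q(D)u_Y$. We apply this $m$ times and move the exponentials to the left with \eqref{eq:shift}:
\[
\big((-\Delta)^mu\big)_Y=e^{-2mt}\prod_{j=0}^{m-1}Q(D-2j)\,u_Y,\qquad Q(z-2j)=(k+2j-z)(k+n-2-2j+z).
\]
The numbers $n-2-2j$, $0\le j\le m-1$, are the numbers $d+2j$ in reverse order, so the product is $S_k(D)$. For \eqref{eq:radial}, note that $(-\Delta)^m$ of a radial function is radial, take $Y$ constant, and apply \eqref{eq:shift} to $e^{-\alpha t}w$.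
\end{proof}

The roots of $S_0$ are $0,2,\dots,2m-2$ and $-d,-d-2,\dots,-d-2m+2$. For $d>0$ they are distinct, and the radial solutions of $(-\Delta)^mu=0$ are spanned by $r^{2j}$ and $r^{-d-2j}$, $0\le j\le m-1$. The roots lie symmetrically about $-a$:
\begin{equation}\label{eq:symm}
S_0(z-a)=\prod_{j=0}^{m-1}(a_j^2-z^2),\qquad a_j=a+2j .
\end{equation}
The exponent $a$ is also the threshold of finite energy: $|x|^{-2\alpha-2m}$, the size of $|\nabla^m|x|^{-\alpha}|^2$, is integrable near $0$ exactly when $\alpha<a$.

Functions that are periodic in $t$ obey the same derivative bounds as powers.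

\begin{lemma}\label{lem:scaling}
Let $\sigma\in\mathbb R$, let $w\in C^\infty(\mathbb R)$ be periodic, and let $F(x)=|x|^\sigma w(\log|x|)$. Then $|\partial^\beta F(x)|\le C_\beta|x|^{\sigma-|\beta|}$ for $x\ne0$ and every multi-index $\beta$.
\end{lemma}

\begin{proof}
If $\log\lambda>0$ is a period of $w$, then $F(\lambda x)=\lambda^\sigma F(x)$, hence $(\partial^\beta F)(\lambda x)=\lambda^{\sigma-|\beta|}\partial^\beta F(x)$. So $|x|^{|\beta|-\sigma}|\partial^\beta F(x)|$ is invariant under $x\mapsto\lambda x$, and it is bounded on the compact set $1\le|x|\le\lambda$.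
\end{proof}

The Fourier transform on $\mathbb R$ is $\widehat w(\omega)=\int e^{-i\omega t}w(t)\,dt$, so that $\widehat{Q(D)w}=Q(i\omega)\widehat w$. If $w$ is real and smooth with all derivatives in $L^2(\mathbb R)$, and $Q$ has real coefficients, Plancherel's theorem gives
\begin{equation}\label{eq:plancherel}
\int_{\mathbb R}w\,Q(D)w\,dt=\frac1{2\pi}\int_{\mathbb R}\operatorname{Re}Q(i\omega)\,|\widehat w(\omega)|^2\,d\omega .
\end{equation}

\section{Charged spheres: the biharmonic case by hand}\label{sec:spheres}

This section explains the counterexample; the proofs in later sections do not depend on it.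

The passage from \eqref{eq:P} to \eqref{eq:pointwise} can be reversed. If $v\,(-\Delta)^mv\le0$ and $p$ is odd, then $A=-v^{-p}(-\Delta)^mv$ is nonnegative and $(-\Delta)^mv+Av^p=0$, provided that $v$ stays away from zero on the support of $(-\Delta)^mv$. The nonlinearity $As^p$ is nondecreasing, and for monotone nonlinearities the energy method gives uniqueness among solutions of finite energy. An unbounded solution of finite energy should therefore leave no room for a classical one. By \eqref{eq:radial} we are led to look for $v=|x|^{-\alpha}w(\log|x|)$ with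
\begin{equation}\label{eq:task}
0<\alpha<a,\qquad w\ne0\ \text{periodic},\qquad w\,S_0(D-\alpha)w\le0 .
\end{equation}

\emph{Powers.} For $w=1$ we get $S_0(-\alpha)=\prod_j(\alpha+2j)(d+2j-\alpha)>0$, which is the wrong sign.

\emph{Pure oscillations.} Let $w=\cos\omega t$ with $\omega>0$ and write $S_0(i\omega-\alpha)=\varrho e^{-i\Theta}$ with $\varrho>0$. Then $w\,S_0(D-\alpha)w=\frac \varrho2\big(\cos\Theta+\cos(2\omega t-\Theta)\big)$, and this is nonpositive for all $t$ only if $\cos\Theta=-1$. For $m=2$,
\[
\Theta=\sum_{j=0}^1\Big[\arctan\frac\omega{\alpha+2j}-\arctan\frac\omega{d+2j-\alpha}\Big]\in(0,\pi),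
\]
because $\alpha<d-\alpha$ puts each bracket in $(0,\pi/2)$. So for $m=2$ no pure oscillation works, in any dimension.

\emph{Concentrated sources.} The inequality in \eqref{eq:task} is void where $(-\Delta)^mv=0$. It is therefore economical to concentrate $(-\Delta)^mv$, in the extreme case on spheres, and to check the sign of $v$ only there. Let $d\ge1$, and let $V=V(r)$ be the potential of the unit sphere: the radial function that is smooth at $0$, decays at infinity, and has $(-\Delta)^mV$ equal to surface measure on $|x|=1$. In the variable $t$ this reads $S_0(D)V=\delta_0$. Since $S_0(z)$ has leading term $(-1)^mz^{2m}$, the derivatives $D^iV$ with $i\le2m-2$ are continuous at $t=0$, and $(-1)^mD^{2m-1}V$ jumps by $1$.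

For $m=1$ we get $V=1/d$ for $r\le1$ and $V=r^{-d}/d$ for $r\ge1$: the potential is constant inside the sphere, and $V(0)=V(1)$.

For $m=2$ write $V=b_0+b_1r^2$ inside and $V=b_0'r^{-d}+b_1'r^{-d-2}$ outside. Continuity of $V$, $DV$, $D^2V$ means
\[
b_0+b_1=b_0'+b_1',\qquad 2b_1=-db_0'-(d+2)b_1',\qquad 4b_1=d^2b_0'+(d+2)^2b_1' .
\]
Eliminating $b_1$ from the last two equations gives $d(d+2)b_0'+(d+2)(d+4)b_1'=0$, so $b_1'=-\frac d{d+4}b_0'$. The second equation then gives $b_1=b_1'$, and the first gives $b_0=b_0'$. The jump of $D^3V$ is $-d^3b_0-\big((d+2)^3+8\big)b_1=2d(d+2)b_0$, because $(d+2)^3+8=(d+4)(d^2+2d+4)$. Hence $b_0=1/(2d(d+2))>0$, and with $d+4=n$,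
\[
\frac{V(0)}{V(1)}=\frac{b_0}{b_0+b_1}=\frac n4 .
\]
The biharmonic potential of a sphere is larger at the center than on the sphere itself, by a factor that grows with $n$. A charged sphere can thus feel a much larger concentric sphere more strongly than it feels itself.

To exploit this, place alternating charges on the spheres $r=e^{jT}$, $j\in\mathbb Z$, scaled so that the total potential behaves like $r^{-\alpha}$:
\[
v(r)=-\sum_{j\in\mathbb Z}(-1)^je^{-\alpha jT}\,V(e^{-jT}r).
\]
On the unit sphere $(-\Delta)^mv$ is a negative measure, so we need $v(1)>0$; by the relation $v(e^Tr)=-e^{-\alpha T}v(r)$ the other spheres then have the right sign as well. For large $T$ the smaller spheres contribute $O(e^{-(d-\alpha)T})$ to $v(1)$, while each larger sphere contributes almost its value at the center. Thus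
\[
-v(1)\approx V(1)+V(0)\sum_{l\ge1}(-1)^le^{-\alpha lT}=V(1)-\frac{V(0)}{e^{\alpha T}+1}.
\]
If $\alpha T$ is small, the right side is close to $V(1)-\frac12V(0)$. The construction succeeds if $V(0)/V(1)>2$. For $m=1$ the ratio is $1$, as the maximum principle requires. For $m=2$ the condition is $n/4>2$, that is, $n\ge9$.

\section{An oscillating singular profile}\label{sec:profile}

We now carry this out for all $m$, with the spheres replaced by thin smooth shells. In this section $d\ge1$.

\subsection{The kernel and the ratio $R$}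

By \eqref{eq:symm} it is convenient to invert the even operator $S_0(D-a)$ first. Put
\[
G(t)=\sum_{j=0}^{m-1}b_je^{-a_j|t|},\qquad b_j=\Big(2a_j\prod_{i\ne j}(a_i^2-a_j^2)\Big)^{-1}.
\]
The Fourier transform of $e^{-c|t|}/(2c)$ is $(c^2+\omega^2)^{-1}$ for $c>0$, so the partial fraction expansion of $\prod_j(a_j^2+s)^{-1}$ in the variable $s=\omega^2$ gives
\begin{equation}\label{eq:Ghat}
\widehat G(\omega)=\prod_{j=0}^{m-1}(a_j^2+\omega^2)^{-1}=\frac1{S_0(i\omega-a)} .
\end{equation}
The function $e^{-at}G(t)$ equals $\sum_jb_jr^{2j}$ for $r\le1$ and $\sum_jb_jr^{-d-2j}$ for $r\ge1$. It is the potential $V$ of Section~\ref{sec:spheres}, with $V(0)=b_0$ and $V(1)=G(0)$.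

\begin{lemma}\label{lem:R}
We have $G(0)>0$ and
\[
R:=\frac{b_0}{G(0)}=\prod_{i=0}^{m-2}\frac{\frac n2+i}{m+i}.
\]
Moreover $R>2$ if $m=2$ and $n\ge9$, or $m\ge3$ and $n\ge2m+3$.
\end{lemma}

\begin{proof}
The $b_j$ alternate in sign, so instead of summing them we compute $G(0)$ from \eqref{eq:Ghat}. By Fourier inversion $G(0)=I_m(a)$, where
\[
I_m(a)=\frac1{2\pi}\int_{\mathbb R}\prod_{j=0}^{m-1}\big((a+2j)^2+\omega^2\big)^{-1}d\omega>0 .
\]
Write $(a)_k=a(a+1)\cdots(a+k-1)$. We claim that for all real $a>0$ and all $m\ge1$,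
\begin{equation}\label{eq:Im}
I_m(a)=\frac{C_m}{(a)_{2m-1}},\qquad C_m=\frac{(2m-2)!}{2\cdot4^{m-1}\,((m-1)!)^2}.
\end{equation}
For $m=1$ this is $I_1(a)=1/(2a)$. Let $m\ge2$. The integrands of $I_{m-1}(a)$ and $I_{m-1}(a+2)$ arise from that of $I_m(a)$ by omitting the last and the first factor, respectively. Over a common denominator,
\[
I_{m-1}(a)-I_{m-1}(a+2)=\big((a+2m-2)^2-a^2\big)I_m(a)=4(m-1)(a+m-1)\,I_m(a).
\]
By the induction hypothesis the left side is
\[
\frac{C_{m-1}}{(a)_{2m-1}}\big[(a+2m-3)(a+2m-2)-a(a+1)\big]=\frac{C_{m-1}}{(a)_{2m-1}}\,2(2m-3)(a+m-1).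
\]
Hence $I_m(a)=\frac{2m-3}{2(m-1)}\,C_{m-1}/(a)_{2m-1}$. Since $C_m/C_{m-1}=\frac{(2m-2)(2m-3)}{4(m-1)^2}=\frac{2m-3}{2(m-1)}$, this proves \eqref{eq:Im}.

Next, $a_i^2-a_0^2=4i(a+i)$, so $b_0=\big(2\cdot4^{m-1}(m-1)!\,(a)_m\big)^{-1}$. Dividing by \eqref{eq:Im},
\[
R=\frac{(m-1)!}{(2m-2)!}\cdot\frac{(a)_{2m-1}}{(a)_m}=\prod_{i=0}^{m-2}\frac{a+m+i}{m+i},\qquad a+m=\frac n2 .
\]
For $m=2$ this is $R=n/4$, which exceeds $2$ exactly when $n\ge9$. For $m\ge3$ each factor increases with $n$, so it suffices to treat $n=2m+3$; call the value $R_m$. In passing from $m$ to $m+1$ the numerator $(m+\frac32)\cdots(2m-\frac12)$ gains the factors $2m+\frac12$, $2m+\frac32$ and loses $m+\frac32$, and the denominator $m\cdots(2m-2)$ gains $2m-1$, $2m$ and loses $m$. Therefore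
\[
\frac{R_{m+1}}{R_m}=\frac{(2m+\frac12)(2m+\frac32)}{(2m-1)(2m+3)}=\frac{4m^2+4m+\frac34}{4m^2+4m-3}>1,
\]
and $R_3=\frac{(9/2)(11/2)}{3\cdot4}=\frac{33}{16}>2$.
\end{proof}

For $0<\alpha<a$ put $K_\alpha(t)=e^{-(a-\alpha)t}G(t)$. For $t\ge0$,
\begin{equation}\label{eq:K}
K_\alpha(-t)=\sum_{i=0}^{m-1}b_ie^{-(2i+\alpha)t},\qquad K_\alpha(t)=\sum_{i=0}^{m-1}b_ie^{-(d+2i-\alpha)t}.
\end{equation}
So $K_\alpha$ is continuous and, since $d-\alpha>\alpha$, $|K_\alpha(t)|\le Ce^{-\alpha|t|}$ on $\mathbb R$. It inverts the operator in \eqref{eq:task}: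
\begin{equation}\label{eq:inverse}
S_0(D-\alpha)(K_\alpha*\chi)=\chi\qquad\text{for }\chi\in C_c^\infty(\mathbb R).
\end{equation}
Indeed, let $c=a-\alpha$ and $\chi_c(t)=e^{ct}\chi(t)$. Then $K_\alpha*\chi=e^{-ct}\,(G*\chi_c)$, so \eqref{eq:shift} turns the left side into $e^{-ct}S_0(D-a)(G*\chi_c)$, and $S_0(D-a)(G*\chi_c)=\chi_c$ by \eqref{eq:Ghat}.

\subsection{The profile}

\begin{proposition}\label{prop:profile}
Suppose that $R>2$. Then there are $\alpha\in(0,a)$, $T>0$, $\kappa>0$ and real functions $w,\psi\in C^\infty(\mathbb R)$ such that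
\begin{enumerate}
\item[(i)] $w(t+T)=-w(t)$ and $\psi(t+T)=-\psi(t)$;
\item[(ii)] $S_0(D-\alpha)w=-\psi$;
\item[(iii)] $|\psi|\in C^\infty(\mathbb R)$, $\psi w\ge0$, and $|w|\ge\kappa$ on $\operatorname{supp}\psi$;
\item[(iv)] $|w(jT)|\ge\kappa$ for all $j\in\mathbb Z$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Point sources.} For $0<\alpha<a$ and $T>0$ let $E(t)=\sum_{j\in\mathbb Z}(-1)^jK_\alpha(t-jT)$. The bound on $K_\alpha$ shows that the series converges locally uniformly, so $E$ is continuous. By \eqref{eq:K} and $\sum_{l\ge1}(-1)^le^{-ly}=-1/(e^y+1)$ for $y>0$,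
\[
E(0)=G(0)-\sum_{i=0}^{m-1}b_i\Big[\frac1{e^{(2i+\alpha)T}+1}+\frac1{e^{(d+2i-\alpha)T}+1}\Big].
\]
Let first $\alpha\downarrow0$ with $T$ fixed, then $T\to\infty$. The term $b_0/(e^{\alpha T}+1)$ tends to $b_0/2$ in the first limit. All other terms in the sum tend to $b_i/(e^{2iT}+1)$ with $i\ge1$ or to $b_i/(e^{(d+2i)T}+1)$, and these vanish in the second limit. The iterated limit of $E(0)$ is $G(0)-b_0/2=G(0)(1-R/2)<0$. We fix $T>0$ and then $\alpha\in(0,a)$ with $E(0)<0$, and put $\kappa=\frac12|E(0)|$.

\emph{Smoothing.} A strict inequality at a point survives a small smoothing. Choose $\delta\in(0,T/4)$ with $E\le-\kappa$ on $[-2\delta,2\delta]$, and $0\le\chi\in C_c^\infty((-\delta,\delta))$ with $\int\chi=1$. Let $W=K_\alpha*\chi$ and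
\[
\psi(t)=\sum_{j\in\mathbb Z}(-1)^j\chi(t-jT),\qquad w(t)=-\sum_{j\in\mathbb Z}(-1)^jW(t-jT).
\]
Each derivative $D^iW=K_\alpha*D^i\chi$ is $O(e^{-\alpha|t|})$, so the series for $w$ converges locally uniformly with all derivatives. Thus $w$ is smooth, (i) holds, and (ii) follows from \eqref{eq:inverse} term by term. Interchanging sum and integral gives $w(t)=-\int\chi(\tau)E(t-\tau)\,d\tau$. For $|t|\le\delta$ and $\tau\in\operatorname{supp}\chi$ we have $|t-\tau|\le2\delta$, so $w\ge\kappa$ on $[-\delta,\delta]$. By (i),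
\[
(-1)^jw\ge\kappa\quad\text{on }J_j=[jT-\delta,jT+\delta],
\]
which contains (iv). The intervals $J_j$ are disjoint, $\psi$ vanishes outside their union, and $(-1)^j\psi=\chi(\cdot-jT)\ge0$ on $J_j$. This gives (iii), with $|\psi|=\sum_j\chi(\cdot-jT)$.
\end{proof}

\section{The linear Dirichlet problem}\label{sec:linear}

We use the following standard theory of Agmon, Douglis and Nirenberg \cite{ADN}; see \cite[Theorems 2.19--2.20]{GGS}. Let $1<q<\infty$ and $F\in L^q(\Omega)$. Then $(-\Delta)^m\varphi=F$ has a unique solution $\varphi\in W^{2m,q}(\Omega)\cap W^{m,q}_0(\Omega)$, and $\|\varphi\|_{W^{2m,q}}\le C\|F\|_{L^q}$. If $F\in C^{0,\gamma}(\overline\Omega)$, then $\varphi\in C^{2m,\gamma}(\overline\Omega)$, and if $F\in C^\infty(\overline\Omega)$, then $\varphi\in C^\infty(\overline\Omega)$. In these two cases $\varphi$ has zero Dirichlet data in the pointwise sense, because the traces of its derivatives of order at most $m-1$ vanish and coincide with their boundary values.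

The boundary conditions involve only normal derivatives, but they control all derivatives of low order.

\begin{lemma}\label{lem:bdry}
If $u\in C_0^{m-1}(\overline\Omega)$, then $\partial^\beta u=0$ on $\partial\Omega$ for all $|\beta|\le m-1$.
\end{lemma}

\begin{proof}
We use induction on $k=|\beta|$; the case $k=0$ is the first boundary condition. Let $1\le k\le m-1$ and suppose that all derivatives of order at most $k-1$ vanish on $\partial\Omega$. For $|\beta'|=k-1$ the function $\partial^{\beta'}u\in C^1(\overline\Omega)$ vanishes on $\partial\Omega$, so its tangential derivatives vanish there. Hence the symmetric form $\nabla^ku$ vanishes on $\partial\Omega$ as soon as one argument is tangential. Splitting each argument into its normal and tangential parts, we get $\nabla^ku(y_1,\dots,y_k)=\nabla^ku(\nu,\dots,\nu)\prod_i(y_i\cdot\nu)=0$.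
\end{proof}

If one prefers to read $(\partial/\partial\nu)^k$ as the $k$-th power of a smooth vector field that extends $\nu$, the same induction applies: the two readings differ by derivatives of $u$ of order at most $k-1$, which vanish on $\partial\Omega$.

We write $\nabla^mz\cdot\nabla^m\varphi=\sum_{|\beta|=m}\frac{m!}{\beta!}\,\partial^\beta z\,\partial^\beta\varphi$ and $|\nabla^mz|^2=\nabla^mz\cdot\nabla^mz$.

\begin{lemma}\label{lem:ibp}
Let $Z\subset\Omega$ be compact, possibly empty, and let $z\in C^{2m}(\overline\Omega\setminus Z)$. Let $\varphi\in C^m(\overline\Omega)$ vanish in a neighborhood of $Z$ and have zero Dirichlet data. Then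
\[
\int_\Omega(-\Delta)^mz\;\varphi\,dx=\int_\Omega\nabla^mz\cdot\nabla^m\varphi\,dx .
\]
\end{lemma}

\begin{proof}
Multiplying $z$ by a smooth function that is $0$ near $Z$ and $1$ near $\operatorname{supp}\varphi$, we may assume $z\in C^{2m}(\overline\Omega)$. Fix $|\beta|=m$ and move the derivatives in $\int\partial^\beta z\,\partial^\beta\varphi$ from $\varphi$ to $z$ one at a time. Each step is the divergence theorem for a product of two functions in $C^1(\overline\Omega)$, and each boundary term contains a derivative of $\varphi$ of order at most $m-1$, which vanishes by Lemma~\ref{lem:bdry}. The result is $(-1)^m\int\partial^{2\beta}z\,\varphi$, and $\sum_{|\beta|=m}\frac{m!}{\beta!}\partial^{2\beta}=\Delta^m$ by the multinomial theorem.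
\end{proof}

A classical solution has only $m-1$ continuous derivatives up to the boundary, so it is not clear a priori that its energy is finite, and Lemma~\ref{lem:ibp} does not apply to it. To gain regularity we compare it with the solution given by the linear theory, and for this we need uniqueness in the classical class. We prove it by duality, which puts all derivatives on a smooth test function.

\begin{lemma}\label{lem:unique}
If $z\in C^{2m}(\Omega)\cap C_0^{m-1}(\overline\Omega)$ and $(-\Delta)^mz=0$ in $\Omega$, then $z=0$.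
\end{lemma}

\begin{proof}
Let $\rho(x)=\operatorname{dist}(x,\partial\Omega)$. Near $\partial\Omega$ the function $\rho$ is smooth, and each $x$ has the form $y-\rho\nu(y)$ with $y\in\partial\Omega$. Let $\varpi$ be a nondecreasing modulus of continuity for the derivatives of $z$ of order $m-1$ on $\overline\Omega$. By Lemma~\ref{lem:bdry}, the function $s\mapsto z(y-s\nu(y))$ vanishes at $s=0$ with its derivatives of order at most $m-1$, and its $(m-1)$-st derivative is bounded by $C\varpi(s)$. Integrating $m-1$ times, we get $|z|\le C\varpi(\rho)\rho^{m-1}$ near $\partial\Omega$.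

Let $h\in C_c^\infty(\Omega)$, and let $\varphi\in C^\infty(\overline\Omega)$ solve $(-\Delta)^m\varphi=h$ with zero Dirichlet data. For $|\sigma|<m$ the derivatives of $\partial^\sigma\varphi$ of order at most $m-1-|\sigma|$ vanish on $\partial\Omega$, so Taylor's formula along normals gives $|\partial^\sigma\varphi|\le C\rho^{\max(m-|\sigma|,0)}$ for all $|\sigma|\le 2m$. Let $\zeta\in C^\infty(\mathbb R)$ be $0$ on $(-\infty,1]$ and $1$ on $[2,\infty)$, and put $\zeta_\varepsilon=\zeta(\rho/\varepsilon)$. For small $\varepsilon$ it is smooth, equals $1$ on $\operatorname{supp}h$, and satisfies $|\partial^\beta\zeta_\varepsilon|\le C\varepsilon^{-|\beta|}$. Since $\varphi\zeta_\varepsilon\in C_c^\infty(\Omega)$, integration by parts and the Leibniz rule give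
\[
0=\int_\Omega z\,(-\Delta)^m(\varphi\zeta_\varepsilon)\,dx=\int_\Omega zh\,dx+\sum_{\substack{|\beta|+|\sigma|=2m\\|\beta|\ge1}}c_{\beta\sigma}\int_\Omega z\,\partial^\beta\zeta_\varepsilon\,\partial^\sigma\varphi\,dx .
\]
The integrands in the sum live in the layer $\varepsilon\le\rho\le2\varepsilon$, whose volume is $O(\varepsilon)$. Let $l=|\beta|$. If $l\ge m$, then $m-|\sigma|=l-m\ge0$, and the term is at most $C\varpi(2\varepsilon)\,\varepsilon^{m-1}\varepsilon^{-l}\varepsilon^{l-m}\varepsilon=C\varpi(2\varepsilon)$. If $l<m$, it is at most $C\varpi(2\varepsilon)\,\varepsilon^{m-l}$. All terms tend to $0$, so $\int zh=0$ for every $h\in C_c^\infty(\Omega)$, and $z=0$.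
\end{proof}

For $l\ge m$ the powers of $\varepsilon$ cancel exactly. The proof works only because the last boundary condition, with continuity of the derivatives of order $m-1$, provides the factor $\varpi$.

\begin{lemma}\label{lem:regular}
Let $f$ and $g$ be as in Section~\ref{sec:intro}, and let $u\in C^1(\overline\Omega)$. Then $F=f-g(\cdot,u)\in C^{0,\gamma}(\overline\Omega)$. In particular, every classical solution of \eqref{eq:P} lies in $C^{2m,\gamma}(\overline\Omega)$.
\end{lemma}

\begin{proof}
As $\partial\Omega$ is smooth, $u$ is Lipschitz on $\overline\Omega$, and $|g(x,u(x))-g(y,u(y))|\le C\big(|x-y|+|u(x)-u(y)|\big)^\gamma\le C'|x-y|^\gamma$. A classical solution $u$ lies in $C^1(\overline\Omega)$ because $m\ge2$. Let $\tilde u\in C^{2m,\gamma}(\overline\Omega)$ solve $(-\Delta)^m\tilde u=F$ with zero Dirichlet data. Lemma~\ref{lem:unique} applies to $u-\tilde u$ and gives $u=\tilde u$.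
\end{proof}

\section{Proof of Theorem~\ref{thm:non}}\label{sec:non}

Let $(m,n)$ be as in Theorem~\ref{thm:non}. By Lemma~\ref{lem:R} we have $R>2$; let $\alpha,T,\kappa,w,\psi$ be as in Proposition~\ref{prop:profile}. After a translation $0\in\Omega$, and we may assume $N\ge1$.

\subsection{The data}

Let $v(x)=|x|^{-\alpha}w(\log|x|)$ for $x\ne0$. By \eqref{eq:radial}, Lemma~\ref{lem:scaling} and Proposition~\ref{prop:profile},
\begin{equation}\label{eq:v}
(-\Delta)^mv=-|x|^{-\alpha-2m}\psi(\log|x|),\qquad|\partial^\beta v|\le C_\beta|x|^{-\alpha-|\beta|},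
\end{equation}
and $|v|\ge\kappa e^{-\alpha jT}$ on the sphere $|x|=e^{jT}$. Letting $j\to-\infty$, we see that $v$ is unbounded near $0$.

The coefficient $A=-v^{-p}(-\Delta)^mv$ has size $|x|^{\alpha(p-1)-2m}$. Because $v$ blows up, a large $p$ makes $A$ vanish to high order at $0$. Choose an odd integer $p\ge3$ with $\mu:=\alpha(p-1)-2m>N$, and set
\[
H=|\psi|\,|w|^{-p}\ \ (H=0\text{ where }\psi=0),\qquad A(x)=|x|^\mu H(\log|x|),\quad A(0)=0 .
\]
On the open set $\{|w|>\kappa/2\}$ the function $H$ is a product of smooth functions, and on the open set $\mathbb R\setminus\operatorname{supp}\psi$ it vanishes. By Proposition~\ref{prop:profile}(iii) these sets cover $\mathbb R$, so $H\in C^\infty(\mathbb R)$. Also $H\ge0$, and $H$ is $T$-periodic. Hence $A$ is smooth off the origin and $|\partial^\beta A|\le C_\beta|x|^{\mu-|\beta|}$ by Lemma~\ref{lem:scaling}. For $|\beta|\le N<\mu$ these derivatives tend to $0$ at the origin. A continuous function that is $C^1$ off a point and whose gradient has a limit at that point is $C^1$ (by the mean value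 theorem along coordinate lines), so induction on $|\beta|$ gives $A\in C^N(\mathbb R^n)$.

Let $g(x,s)=A(x)s^p$. It is locally Lipschitz since $N\ge1$, hence locally H\"older continuous. Since $A\ge0$ and $p$ is odd, $g$ is nondecreasing in $s$ and $g(x,s)s=A(x)s^{p+1}\ge0$. For $x\ne0$, with $H,w,\psi$ evaluated at $\log|x|$, we use $\mu-\alpha p=-\alpha-2m$, then $|w|^{-p}w^p=\operatorname{sign}w$ on $\operatorname{supp}\psi$, then $\psi w\ge0$:
\begin{equation}\label{eq:vsolves}
g(x,v)=|x|^{\mu-\alpha p}Hw^p=|x|^{-\alpha-2m}|\psi|\operatorname{sign}w=|x|^{-\alpha-2m}\psi=-(-\Delta)^mv .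
\end{equation}

It remains to meet the boundary conditions, and we let $f$ absorb the cost. Take $\eta\in C_c^\infty(\Omega)$ with $\eta=1$ near $0$, put $U=\eta v$, and define
\[
f=(-\Delta)^mU+g(x,U)\quad\text{for }x\ne0,\qquad f(0)=0 .
\]
By \eqref{eq:vsolves}, $f=0$ near $0$. Away from $0$ it is smooth, and it is supported in $\operatorname{supp}\eta$. So $f\in C_c^\infty(\Omega)$.

\subsection{Energy comparison}

Suppose that $u$ is a classical solution of \eqref{eq:P} with these data. By Lemma~\ref{lem:regular}, $u\in C^{2m}(\overline\Omega)$. Let $z=u-U\in C^{2m}(\overline\Omega\setminus\{0\})$. Since $U=0$ near $\partial\Omega$, Lemma~\ref{lem:bdry} shows that all derivatives of $z$ of order at most $m-1$ vanish on $\partial\Omega$. The derivatives of $u$ and $\eta$ are bounded and $\Omega$ is bounded, so \eqref{eq:v} gives $|\partial^\beta z|\le C|x|^{-\alpha-|\beta|}$ for $|\beta|\le m$. On $\Omega\setminus\{0\}$,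
\[
(-\Delta)^mz=-\big(g(x,u)-g(x,U)\big).
\]
We would like to test this equation with $z$. Since $z$ is singular at $0$, we cut it off there. Let $B_r$ be the open ball of radius $r$ about $0$, and for small $\varepsilon>0$ let $\zeta_\varepsilon\in C^\infty(\mathbb R^n)$ satisfy $0\le\zeta_\varepsilon\le1$, $\zeta_\varepsilon=0$ on $B_\varepsilon$, $\zeta_\varepsilon=1$ outside $B_{2\varepsilon}$, and $|\partial^\beta\zeta_\varepsilon|\le C\varepsilon^{-|\beta|}$. Lemma~\ref{lem:ibp} with $Z=\{0\}$ and $\varphi=z\zeta_\varepsilon$, extended by $0$ at the origin, and the monotonicity of $g$ in $s$ give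
\[
\int_\Omega\nabla^mz\cdot\nabla^m(z\zeta_\varepsilon)\,dx=-\int_\Omega\big(g(x,u)-g(x,U)\big)(u-U)\,\zeta_\varepsilon\,dx\le0 .
\]
By the Leibniz rule the left side is $\int_\Omega|\nabla^mz|^2\zeta_\varepsilon$ plus terms $\int\partial^\beta z\,\partial^\sigma\zeta_\varepsilon\,\partial^{\beta-\sigma}z$ with $|\beta|=m$ and $1\le|\sigma|=l\le m$. Each of these is bounded by
\[
C\int_{\varepsilon<|x|<2\varepsilon}|x|^{-\alpha-m}\,\varepsilon^{-l}\,|x|^{-\alpha-m+l}\,dx\le C'\varepsilon^{n-2m-2\alpha}.
\]
Hence $\int_{\Omega\setminus B_r}|\nabla^mz|^2\le C\varepsilon^{d-2\alpha}$ whenever $2\varepsilon<r$. Since $\alpha<a=d/2$, letting $\varepsilon\to0$ gives $\nabla^mz=0$ on $\Omega\setminus\{0\}$. This set is connected because $n\ge2$. So each derivative of $z$ of order $m-1$ is constant there, and it is zero because it vanishes on $\partial\Omega$. Descending through the orders $m-2,\dots,0$ in the same way, we find $z=0$. Then $u=v$ in a punctured neighborhood of $0$, which is impossible because $u$ is bounded and $v$ is not. This proves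 Theorem~\ref{thm:non}. \hfill$\square$

\begin{remark}
The condition $\alpha<a$ cannot be dropped from the comparison. Take $g=0$ and $v=|x|^{-d}$, so that $\alpha=d>a$ and $(-\Delta)^mv=0$ off the origin. With $U=\eta v$ and $f=(-\Delta)^mU\in C_c^\infty(\Omega)$ as above, the singular solution $U$ coexists with the smooth solution given by the linear theory.
\end{remark}

\begin{remark}
The exponent $p$ is large by necessity of the construction: $\mu>0$ and $\alpha<a$ force $p-1>2m/a$, that is, $p+1>2n/(n-2m)$, the Sobolev exponent of $W^{m,2}_0(\Omega)$.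
\end{remark}

\section{Weighted positivity in low dimensions}\label{sec:positivity}

We turn to Theorem~\ref{thm:exist}. The aim is to extract a pointwise bound from \eqref{eq:pointwise} without the maximum principle. For $m=1$ and $n\ge3$ this can be done as follows. Let $\Phi\ge0$ be the fundamental solution of $-\Delta$. The identity $u(-\Delta u)=|\nabla u|^2+\frac12(-\Delta)(u^2)$ gives, for $u\in C_c^\infty(\mathbb R^n)$,
\[
\int u\,(-\Delta u)\,\Phi(x-x_0)\,dx=\int|\nabla u|^2\,\Phi(x-x_0)\,dx+\tfrac12u(x_0)^2\ge\tfrac12u(x_0)^2 .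
\]
For $m\ge2$ there is no such pointwise identity, but the inequality makes sense, and it can be tested one spherical harmonic at a time. Let
\begin{equation}\label{eq:Phi}
\Phi(x)=c\,|x|^{2m-n}\quad(n>2m),\qquad\Phi(x)=c\,\log\frac L{|x|}\quad(n=2m),
\end{equation}
where $L>0$ and
\[
c=\frac1{s_1|\mathbb S|},\qquad s_1=\prod_{j=1}^{m-1}2j\,\prod_{j=0}^{m-1}(d+2j)\quad(n>2m),\qquad s_1=\prod_{j=1}^{m-1}4j^2\quad(n=2m).
\]
Here $|\mathbb S|$ is the area of the sphere, and the lowest term of $S_0(z)$ is $-s_1z$ for $n>2m$ and $-s_1z^2$ for $n=2m$.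

\begin{proposition}\label{prop:pos}
Let $(m,n)$ be as in Theorem~\ref{thm:exist} and $x_0\in\mathbb R^n$. For every real $u\in C_c^\infty(\mathbb R^n)$, with support in the ball $|x-x_0|<L$ if $n=2m$,
\begin{equation}\label{eq:pos}
\int_{\mathbb R^n}u(x)\,(-\Delta)^mu(x)\,\Phi(x-x_0)\,dx\ge\tfrac12u(x_0)^2 .
\end{equation}
\end{proposition}

For $n>2m$ the weight $|x|^{2m-n}$ cancels both the factor $e^{-2mt}$ in Lemma~\ref{lem:polar} and the Jacobian $e^{nt}$. The left side becomes a sum of translation invariant forms $\int wS_k(D)w\,dt$, and by \eqref{eq:plancherel} the question is the sign of $\operatorname{Re}S_k(i\omega)$. For $m=1$ it is $k(k+d)+\omega^2\ge0$ in every dimension. For $m=2$ and $k=0$,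
\[
S_0(i\omega)=(\omega^2-id\omega)(\omega^2+2d+4-id\omega),
\]
and therefore
\begin{equation}\label{eq:m2}
\operatorname{Re}S_0(i\omega)=\omega^2\big(\omega^2+2d+4-d^2\big).
\end{equation}
For an integer $d\ge1$ this is nonnegative for all $\omega$ exactly when $d\le3$, that is, $n\le7$. For general $m$ and $k$ it is easier to follow the argument of the product than to expand it.

\begin{lemma}\label{lem:symbol}
Let $m\ge2$ and $d\in\{1,2\}$, or $m=2$ and $d=3$. Then $\operatorname{Re}S_k(i\omega)\ge0$ for all integers $k\ge0$ and all $\omega\in\mathbb R$.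
\end{lemma}

\begin{proof}
At $\omega=0$ all factors in \eqref{eq:Sk} are nonnegative. Since $S_k(-i\omega)=\overline{S_k(i\omega)}$, we may take $\omega>0$. Put $\theta(s)=\arctan(\omega/s)$ for $s>0$ and $\theta(0)=\pi/2$. Then $\theta$ is positive and decreasing on $[0,\infty)$, and $s\pm i\omega$ has argument $\pm\theta(s)$. So $S_k(i\omega)=|S_k(i\omega)|e^{-i\Theta}$ with
\[
\Theta=\sum_{j=0}^{m-1}\big[\theta(k+2j)-\theta(k+d+2j)\big]\ge0 .
\]
It suffices to show $\Theta\le\theta(k)$, since $\theta(k)\le\pi/2$.

If $d=1$, then $\Theta=\theta(k)-\sum_{j=1}^{m-1}[\theta(k+2j-1)-\theta(k+2j)]-\theta(k+2m-1)\le\theta(k)$.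

If $d=2$, the sum telescopes: $\Theta=\theta(k)-\theta(k+2m)\le\theta(k)$.

If $m=2$ and $d=3$, then $\Theta=\theta(k)+\theta(k+2)-\theta(k+3)-\theta(k+5)$. The function $\arctan$ is subadditive on $[0,\infty)$: for $y\ge0$, the function $x\mapsto\arctan x+\arctan y-\arctan(x+y)$ vanishes at $0$ and has nonnegative derivative. Moreover $\frac1{k+3}+\frac1{k+5}\ge\frac1{k+2}$, which is equivalent to $2k^2+12k+16\ge k^2+8k+15$. Hence $\theta(k+3)+\theta(k+5)\ge\arctan\big(\frac\omega{k+3}+\frac\omega{k+5}\big)\ge\theta(k+2)$, and $\Theta\le\theta(k)$.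
\end{proof}

\begin{remark}
The critical case is $k=0$ with $\omega$ small, where $\Theta=\frac\pi2+\omega\big(\sum_{j=1}^{m-1}\frac1{2j}-\sum_{j=0}^{m-1}\frac1{d+2j}\big)+O(\omega^3)$. For $d=3$ the coefficient of $\omega$ is $-\frac1{30}$ if $m=2$ and $\frac{31}{420}$ if $m=3$. So the lemma fails for $(m,n)=(3,9)$, which is covered by Theorem~\ref{thm:non}.
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:pos}]
Let $x_0=0$.

\emph{Reduction to one variable.} Let $\{Y_{kl}\}$ be a real orthonormal basis of $L^2(\mathbb S)$, with $Y_{kl}$ a spherical harmonic of degree $k$ and $Y_{00}=|\mathbb S|^{-1/2}$ the only element of degree $0$. Put $w_{kl}=u_{Y_{kl}}$ in the notation of Lemma~\ref{lem:polar}. By that lemma and Parseval's identity on $\mathbb S$ for each $t$,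
\begin{equation}\label{eq:sum}
\int u\,(-\Delta)^mu\,\Phi\,dx=c\sum_{k,l}\int_{\mathbb R}h\,w_{kl}\,S_k(D)w_{kl}\,dt,
\end{equation}
where $h=1$ if $n>2m$ and $h(t)=\log L-t$ if $n=2m$. The interchange of sum and integral is justified, because by the Cauchy--Schwarz inequality
\[
\sum_{k,l}|w_{kl}|\,|S_k(D)w_{kl}|\le\|u(e^t\cdot)\|_{L^2(\mathbb S)}\;e^{2mt}\,\big\|\big((-\Delta)^mu\big)(e^t\cdot)\big\|_{L^2(\mathbb S)} .
\]
The right side is at most $Ce^{2mt}$ and vanishes for large $t$, so its product with $|h|$ is integrable.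

All $w_{kl}$ vanish for large $t$. As $t\to-\infty$, we have $D^iw_{kl}=O(e^t)$ for $i\ge1$, since $D^i$ is a linear combination of the operators $r^j\partial_r^j$ with $1\le j\le i$. If $k\ge1$, this holds for $i=0$ too, because $Y_{kl}$ has mean zero and so $w_{kl}=\int_{\mathbb S}(u(e^t\xi)-u(0))Y_{kl}\,dS$. The only coefficient that need not decay is $w_{00}$, with $w_{00}(t)\to|\mathbb S|^{1/2}u(0)$. It produces the right side of \eqref{eq:pos}.

\emph{The case $n>2m$.} For $k\ge1$, \eqref{eq:plancherel} and Lemma~\ref{lem:symbol} give $\int w_{kl}S_k(D)w_{kl}\,dt\ge0$. For $k=0$ let $w=w_{00}$. It need not be in $L^2(\mathbb R)$, but $Dw$ is, so we separate the first order term. Write $S_0(z)=-s_1z+z^2Q(z)$ with a real polynomial $Q$. We integrate by parts once in the second term; the boundary term $w\,Q(D)Dw$ vanishes at $\pm\infty$. Thus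
\[
\int wS_0(D)w\,dt=-\frac{s_1}2\big[w^2\big]_{-\infty}^\infty-\int Dw\;Q(D)Dw\,dt .
\]
The first term is $\frac12s_1|\mathbb S|u(0)^2$. From $S_0(i\omega)=-is_1\omega-\omega^2Q(i\omega)$ we get $-\operatorname{Re}Q(i\omega)=\omega^{-2}\operatorname{Re}S_0(i\omega)\ge0$ for $\omega\neq0$, so the second term is nonnegative by \eqref{eq:plancherel}. With $c=(s_1|\mathbb S|)^{-1}$, \eqref{eq:pos} follows from \eqref{eq:sum}.

\emph{The case $n=2m$.} Now the weight $h$ is not constant and Plancherel's theorem does not apply directly. In exchange, $S_k$ is even: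
\[
S_k(D)=\prod_{j=0}^{m-1}\big((k+2j)^2-D^2\big)=\sum_{i=0}^m\sigma_{k,i}(-D^2)^i,\qquad\sigma_{k,i}\ge0,\quad\sigma_{0,0}=0,\quad\sigma_{0,1}=s_1 .
\]
Let $w=w_{kl}$ and $i\ge1$. Integrating by parts $i$ times produces boundary terms $D^j(hw)\,D^{2i-1-j}w$ with $0\le j\le i-1$. The first factor is $O(|t|)$ as $t\to-\infty$, and the second is $O(e^t)$ because $2i-1-j\ge1$, so they vanish. Since $Dh=-1$ and $D^2h=0$, we have $D^i(hw)=hD^iw-iD^{i-1}w$, and
\[
\int h\,w\,(-D^2)^iw\,dt=\int D^i(hw)\,D^iw\,dt=\int h\,(D^iw)^2\,dt-\frac i2\big[(D^{i-1}w)^2\big]_{-\infty}^\infty .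
\]
The support condition on $u$ gives $h\ge0$ on $\operatorname{supp}w$, so the integral on the right is nonnegative, and so are the terms $\sigma_{k,0}\int hw^2$ with $k\ge1$. The bracket vanishes unless $k=0$ and $i=1$, and then $-\frac12[w^2]_{-\infty}^\infty=\frac12|\mathbb S|u(0)^2$. This term enters \eqref{eq:sum} with the factor $c\,\sigma_{0,1}=|\mathbb S|^{-1}$, which gives \eqref{eq:pos}.
\end{proof}

\begin{remark}
The function $\Phi$ is a fundamental solution of $(-\Delta)^m$. For $n>2m$, Lemma~\ref{lem:polar} gives $\int(-\Delta)^mu\,\Phi\,dx=c|\mathbb S|^{1/2}\int S_0(D)w_{00}\,dt=-cs_1|\mathbb S|^{1/2}[w_{00}]_{-\infty}^\infty=u(0)$. For $n=2m$ one integration by parts gives $\int h(-D^2)^iw_{00}\,dt=\pm[D^{2i-2}w_{00}]_{-\infty}^\infty$, which is $|\mathbb S|^{1/2}u(0)$ for $i=1$ and $0$ for $i\ge2$, with the same result.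
\end{remark}

We need \eqref{eq:pos} for solutions of Dirichlet problems. Extended by zero, such a function has $m$ weak derivatives but in general not $2m$. We therefore mollify, and near $\partial\Omega$, where the weight is smooth, we pass to the limit in the form that contains only $m$ derivatives.

\begin{lemma}\label{lem:posOmega}
Let $(m,n)$ be as in Theorem~\ref{thm:exist}, and let $L=2\operatorname{diam}\Omega$ if $n=2m$. If $u\in C^{2m}(\overline\Omega)$ has zero Dirichlet data and $x_0\in\Omega$, then
\[
\int_\Omega u\,(-\Delta)^mu\;\Phi(x-x_0)\,dx\ge\tfrac12u(x_0)^2 .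
\]
\end{lemma}

\begin{proof}
Extend $u$ by $0$ to $\mathbb R^n$. For $|\beta|\le m$ and $\varphi\in C_c^\infty(\mathbb R^n)$ we have $\int_\Omega u\,\partial^\beta\varphi=(-1)^{|\beta|}\int_\Omega\partial^\beta u\,\varphi$, since the boundary terms contain derivatives of $u$ of order at most $m-1$, which vanish by Lemma~\ref{lem:bdry}. So $u\in W^{m,2}(\mathbb R^n)$, and its weak derivatives are the classical ones extended by $0$. The mollifications $u_\varepsilon\in C_c^\infty(\mathbb R^n)$ converge to $u$ in $W^{m,2}(\mathbb R^n)$ and in $C^{2m}$ on compact subsets of $\Omega$. For small $\varepsilon$ their supports lie in the ball $|x-x_0|<2\operatorname{diam}\Omega$, so Proposition~\ref{prop:pos} applies to $u_\varepsilon$.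

Let $\eta\in C_c^\infty(\Omega)$ equal $1$ near $x_0$, and split $\Phi(\cdot-x_0)=\Phi_1+\Phi_2$ with $\Phi_1=\eta\,\Phi(\cdot-x_0)$. The function $\Phi_1$ is integrable with compact support in $\Omega$, so $\int u_\varepsilon(-\Delta)^mu_\varepsilon\,\Phi_1\to\int_\Omega u(-\Delta)^mu\,\Phi_1$. The function $\Phi_2$ is smooth on $\mathbb R^n$, so $\Phi_2u_\varepsilon\to\Phi_2u$ in $W^{m,2}(\mathbb R^n)$, and
\[
\int_{\mathbb R^n}(-\Delta)^mu_\varepsilon\;\Phi_2u_\varepsilon\,dx=\int_{\mathbb R^n}\nabla^mu_\varepsilon\cdot\nabla^m(\Phi_2u_\varepsilon)\,dx\ \longrightarrow\ \int_\Omega\nabla^mu\cdot\nabla^m(\Phi_2u)\,dx .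
\]
The function $\Phi_2u\in C^{2m}(\overline\Omega)$ has zero Dirichlet data by Lemma~\ref{lem:bdry} and the Leibniz rule. By Lemma~\ref{lem:ibp} with $Z=\emptyset$ the limit equals $\int_\Omega(-\Delta)^mu\;\Phi_2u\,dx$. Finally $u_\varepsilon(x_0)\to u(x_0)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:exist}}\label{sec:existence}

We use Schaefer's fixed point theorem: if $X$ is a Banach space, $\mathcal T:X\to X$ is continuous and maps bounded sets to relatively compact sets, and the set of all $u$ with $u=\lambda\mathcal T(u)$ for some $\lambda\in[0,1]$ is bounded, then $\mathcal T$ has a fixed point.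

Let $X=C^0(\overline\Omega)$ and fix $q>n$. For $u\in X$ let $\mathcal T(u)\in W^{2m,q}(\Omega)\cap W^{m,q}_0(\Omega)$ solve $(-\Delta)^m\mathcal T(u)=f-g(\cdot,u)$. Since $g$ is bounded and uniformly continuous on each set $\overline\Omega\times[-M,M]$, the map $u\mapsto f-g(\cdot,u)$ is continuous from $X$ to $L^q(\Omega)$ and bounded on bounded sets; no growth condition is needed. The $L^q$ estimate and the compact embedding $W^{2m,q}(\Omega)\subset C^0(\overline\Omega)$ show that $\mathcal T$ is continuous and compact.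

Let $u=\lambda\mathcal T(u)$ with $\lambda\in[0,1]$. Then $u\in W^{2m,q}(\Omega)\subset C^1(\overline\Omega)$, so $f-g(\cdot,u)\in C^{0,\gamma}(\overline\Omega)$ by Lemma~\ref{lem:regular}. Hence $u\in C^{2m,\gamma}(\overline\Omega)$, with zero Dirichlet data. By \eqref{eq:sign},
\[
u\,(-\Delta)^mu=\lambda\big(fu-g(x,u)u\big)\le|f|\,|u| .
\]
This is the only use of the sign condition. Let $M=\|u\|_\infty$ and suppose $M>0$. Since $u=0$ on $\partial\Omega$, there is $x_0\in\Omega$ with $|u(x_0)|=M$. The weight $\Phi(\cdot-x_0)$ is nonnegative on $\Omega$; for $n=2m$ this holds because $|x-x_0|\le\operatorname{diam}\Omega<L$. Lemma~\ref{lem:posOmega} gives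
\[
\tfrac12M^2\le\int_\Omega|f|\,|u|\,\Phi(x-x_0)\,dx\le M\,\|f\|_\infty\int_\Omega\Phi(x-x_0)\,dx .
\]
The last integral is at most $c|\mathbb S|\int_0^{\operatorname{diam}\Omega}r^{2m-1}\,dr$ if $n>2m$, and at most $c|\mathbb S|\int_0^Lr^{n-1}\log(L/r)\,dr=c|\mathbb S|L^n/n^2$ if $n=2m$. Thus $M\le C(m,n,\operatorname{diam}\Omega)\|f\|_\infty$, with a constant that depends neither on $\lambda$ nor on $g$. Schaefer's theorem yields $u=\mathcal T(u)$. By the case $\lambda=1$ of the argument above, $u$ lies in $C^{2m,\gamma}(\overline\Omega)$, solves \eqref{eq:P}, and satisfies the bound. This proves Theorem~\ref{thm:exist}. \hfill$\square$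

\begin{remark}
The restriction on $(m,n)$ enters only through Proposition~\ref{prop:pos}. Consequently \eqref{eq:pos} fails for every pair $(m,n)$ in Theorem~\ref{thm:non}.
\end{remark}

\section{The pair $(m,n)=(2,8)$}\label{sec:28}

This case is not decided here, and both methods miss it. By Lemma~\ref{lem:R}, $R=n/4=2$ exactly, so the iterated limit of $E(0)$ in the proof of Proposition~\ref{prop:profile} is $0$ and the construction does not apply. On the other side, $d=4$, and \eqref{eq:m2} reads $\operatorname{Re}S_0(i\omega)=\omega^2(\omega^2-4)$, which is negative for $0<|\omega|<2$. So Lemma~\ref{lem:symbol} fails, and with it the proof of Proposition~\ref{prop:pos}.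

\begin{thebibliography}{9}

\bibitem{ADN}
Agmon, Douglis and Nirenberg, 1959.

\bibitem{GGS}
Gazzola, Grunau and Sweers, \emph{Polyharmonic Boundary Value Problems}, Lecture Notes in Mathematics 1991.

\bibitem{Mazya}
Maz'ya, \emph{Duke Math. J.} 115 (2002).

\bibitem{Source}
\emph{Positivity and Regularity of Solutions to Higher Order Dirichlet Problems on Smooth Domains}, \texttt{https://kups.ub.uni-koeln.de/30456/1/}\allowbreak\texttt{dissertationVeroeffentlichung.pdf}.

\end{thebibliography}
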